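# Dependent choice for classes: every set length, but not length $\mathrm{Ord}$

## 1. The chain $[0,\mathrm{Ord}),\,[1,\mathrm{Ord}),\,[2,\mathrm{Ord}),\dots$ and chains nobody can compute

Sets are written in lower case, classes in upper case. For a class $Z$ and a set $a$ put $Z_a=\{y:(a,y)\in Z\}$, so that one class $Z$ can hold a whole family of classes, its *slices*. For an ordinal $\beta$ put $Z\restriction\beta=Z\cap(\beta\times V)$, the part of the family before stage $\beta$.

Here is a small task. Build classes $Z_0,Z_1,\dots,Z_\beta,\dots$, one for every ordinal, so that each differs from all earlier ones, and build them inside a single class $Z$. As a rule to be obeyed at each stage, let $\varphi(X,Y)$ say "$Y\ne X_\varepsilon$ for every ordinal $\varepsilon$". We want $\varphi(Z\restriction\beta,Z_\beta)$ for all $\beta$. Given any $X$, the diagonal class $Y=\{\varepsilon\in\mathrm{Ord}:\varepsilon\notin X_\varepsilon\}$ works: if $Y=X_\varepsilon$, then $\varepsilon\in Y$ iff $\varepsilon\notin X_\varepsilon=Y$, which is absurd. Now run this. At stage $0$ we have $X=\emptyset$, so $Z_0=\mathrm{Ord}$.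 At stage $1$ we have $0\in Z_0$, so $0$ is left out and $Z_1=[1,\mathrm{Ord})$. At stage $2$ we have $0\in Z_0$ and $1\in Z_1$, so $Z_2=[2,\mathrm{Ord})$. In general, if $Z_\varepsilon=[\varepsilon,\mathrm{Ord})$ for all $\varepsilon<\beta$, then every $\varepsilon<\beta$ lies in $Z_\varepsilon$ and is left out, while for $\varepsilon\ge\beta$ the slice $(Z\restriction\beta)_\varepsilon$ is empty and $\varepsilon$ is put in. So $Z_\beta=[\beta,\mathrm{Ord})$ and $Z=\{(\beta,\varepsilon):\beta\le\varepsilon\}$.

Why did this cause no trouble? Because each step was computed. Let us make that precise. The background theory is *Kelley–Morse set theory* KM: ZFC for sets; extensionality for classes; class replacement (a class function restricted to a set is a set); a class well-ordering of $V$; and full comprehension for all second-order formulas, with class parameters.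

**Definition (chain).** Let $\varphi(X,Y,A)$ be a second-order formula and let $\rho$ be an ordinal or $\mathrm{Ord}$. A class $W\subseteq\rho\times V$ is a *$\varphi$-chain of length $\rho$* if $\varphi(W\restriction\beta,W_\beta,A)$ holds for all $\beta<\rho$.

If $W$ is a chain of length $\rho$ and $\rho'<\rho$, then $W\restriction\rho'$ is a chain of length $\rho'$.

**Lemma 1 (KM).** If for every class $X$ there is exactly one $Y$ with $\varphi(X,Y,A)$, then there is a $\varphi$-chain of length $\mathrm{Ord}$.

*Proof.* Two chains $W,W'$ of the same length are equal: at the least $\gamma$ with $W_\gamma\neq W'_\gamma$ we would have $W\restriction\gamma=W'\restriction\gamma$, hence $W_\gamma=W'_\gamma$. We show by induction on $\beta$ that a chain of length $\beta$ exists; the induction is legitimate because of full comprehension. Length $0$: take $\emptyset$. Successor: add to $W$ the slice $Y$ with $\varphi(W,Y,A)$. Limit $\beta$: let $W$ be the class of $(\gamma,y)$ with $\gamma<\beta$ such that $(\gamma,y)\in W'$ for some chain $W'$ of length $\gamma+1$. By uniqueness the shorter chains cohere, so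 $W$ is a chain. The same definition with $\mathrm{Ord}$ in place of $\beta$ gives length $\mathrm{Ord}$. $\square$

The limit step used uniqueness. If each $X$ admits many $Y$, there are many chains of each length, and we have no means of picking them coherently. (The well-ordering in KM orders sets, not classes.) The following schemes postulate that one can.

**Definition (the schemes).** The *Choice Scheme* CC asserts, for every second-order $\varphi(x,X,A)$: if for every set $x$ there is a class $X$ with $\varphi(x,X,A)$, then there is a class $Z$ with $\varphi(x,Z_x,A)$ for every set $x$. For an ordinal $\alpha$, $\mathrm{DC}_\alpha$ asserts, for every second-order $\varphi(X,Y,A)$: if for every class $X$ there is a class $Y$ with $\varphi(X,Y,A)$, then there is a $\varphi$-chain of length $\alpha$. $\mathrm{DC}_{\mathrm{Ord}}$ is the same with length $\mathrm{Ord}$.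

Clearly $\mathrm{DC}_\alpha$ implies $\mathrm{DC}_\beta$ for $\beta<\alpha\le\mathrm{Ord}$: restrict $Z$ to $\beta\times V$.

*Example.* Let $\kappa$ be inaccessible and consider $(V_\kappa,\in,P(V_\kappa))$, where every subset of $V_\kappa$ is a class. It satisfies KM. It also satisfies CC and $\mathrm{DC}_{\mathrm{Ord}}$: in the surrounding universe well-order $P(V_\kappa)$, and choose least witnesses, by recursion along $\kappa$ in the second case; the resulting $Z$ is a subset of $V_\kappa$, hence a class. So a failure of DC requires a model that leaves out some subsets of $V_\kappa$, yet keeps enough for comprehension.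

The paper "Jensen forcing at an inaccessible and a model of Kelley–Morse satisfying CC but not $\mathrm{DC}_\omega$" is the source of our problem; the known result is that an inaccessible cardinal yields a model of KM + CC in which $\mathrm{DC}_\omega$ fails. We ask whether the failure can be postponed to the very end: *is it consistent that a model of KM + CC satisfies $\mathrm{DC}_\alpha$ for every regular cardinal $\alpha$, but not $\mathrm{DC}_{\mathrm{Ord}}$?* Suppose all $\mathrm{DC}_\alpha$ and CC hold. Then $\mathrm{DC}_\alpha$ gives a chain of each length $\alpha$, and CC collects them in one class $Z$ with $Z_\alpha$ a chain of length $\alpha$. But nothing makes $Z_\alpha$ and $Z_{\alpha'}$ cohere, and we are back at the limit step of Lemma 1. The answer is yes. Below, in a structure whose sets are $V_\kappa$, $\mathrm{DC}_\kappa$ means $\mathrm{DC}_{\mathrm{Ord}}$.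

**Theorem A.** Let $\kappa$ be inaccessible. In a forcing extension $V[G]$ with $V_\kappa^{V[G]}=V_\kappa$ there is $\mathcal C\subseteq P(V_\kappa)$ such that $M=(V_\kappa,\in,\mathcal C)$ satisfies KM + CC + $\mathrm{DC}_\alpha$ for all ordinals $\alpha<\kappa$, and $\mathrm{DC}_{\mathrm{Ord}}$ fails in $M$ for a formula with no class quantifiers and one class parameter. Hence ZFC + "there is an inaccessible cardinal" proves the consistency of KM + CC + "$\mathrm{DC}_\alpha$ for every regular cardinal $\alpha$" + $\neg\mathrm{DC}_{\mathrm{Ord}}$.

**Theorem B.** More generally, for every infinite regular $\delta\le\kappa$ there are such $V[G]$ and $M_\delta=(V_\kappa,\in,\mathcal C_\delta)\models$ KM + CC in which, for all ordinals $\alpha\le\kappa$: $\mathrm{DC}_\alpha$ holds iff $\alpha<\delta$.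

**Theorem C.** Over KM, $\mathrm{DC}_\beta$ for all $\beta<\alpha$ implies $\mathrm{DC}_\alpha$ whenever the ordinal $\alpha$ is not an infinite regular cardinal. So in a model of KM with well-founded ordinals, if some $\mathrm{DC}_\alpha$ ($\alpha\le\mathrm{Ord}$) fails, the first failure is at an infinite regular cardinal or at $\mathrm{Ord}$. By Theorem B every such $\delta\le\kappa$ occurs, with CC.

The case $\delta=\omega$ of Theorem B gives another proof of the known result. Theorem A is the case $\delta=\kappa$.

## 2. Lengths assembled from shorter ones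

We begin with Theorem C, because it shows by hand which lengths come for free. Work in KM and fix $\varphi(X,Y,A)$ with $\forall X\exists Y\varphi(X,Y,A)$; "chain" means $\varphi$-chain.

**Step 1: finite and successor lengths.** These need no choice beyond one step. Length $0$ is trivial. If $Z$ is a chain of length $\beta$, choose $Y$ with $\varphi(Z,Y,A)$; then $Z\cup(\{\beta\}\times Y)$ is a chain of length $\beta+1$. So $\mathrm{DC}_\beta$ implies $\mathrm{DC}_{\beta+1}$.

**Step 2: prolonging a chain.** The purpose is to continue a given chain instead of starting afresh. Let $W$ be a chain of length $\rho$, let $\rho'=\rho+\rho''$, and assume $\mathrm{DC}_{\rho''}$. For a class $X$ let $X^+=\{(\rho+\beta,y):(\beta,y)\in X,\ \beta\in\mathrm{Ord}\}$. Apply $\mathrm{DC}_{\rho''}$ to the formula $\varphi(W\cup X^+,Y,A)$ in $X,Y$, with parameters $W,A$. Let $Z''\subseteq\rho''\times V$ be the result and $W'=W\cup(Z'')^+$. For $\beta<\rho''$ we have $W'\restriction(\rho+\beta)=W\cup(Z''\restriction\beta)^+$ and $W'_{\rho+\beta}=Z''_\beta$. So $W'$ is a chain of length $\rho'$ with $W'\restriction\rho=W$.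

For instance $\mathrm{DC}_\omega$ gives $\mathrm{DC}_{\omega+\omega}$: take a chain of length $\omega$, then prolong it by $\omega$ more steps.

**Step 3: limits of smaller cofinality.** The purpose is to glue $\mathrm{cf}(\alpha)$ many prolongations with a single use of dependent choice. Let $\alpha$ be a limit ordinal that is not a regular cardinal, so $\mu=\mathrm{cf}(\alpha)<\alpha$, and assume $\mathrm{DC}_\beta$ for all $\beta<\alpha$. Let $\langle\alpha_i:i<\mu\rangle$ be strictly increasing, continuous and cofinal in $\alpha$ with $\alpha_0=0$. We use $\mathrm{DC}_\mu$ to choose at stage $i$ the piece of a chain that lives on $[\alpha_i,\alpha_{i+1})$. Since a piece might be empty, we mark it by adding the set $\emptyset$, which is not an ordered pair. Let $\psi(X,Y)$ say: *if for some $i<\mu$ we have $X\subseteq i\times V$, $\emptyset\in X_j$ for all $j<i$, and $W:=\bigcup_{j<i}(X_j\setminus\{\emptyset\})$ is a chain of length $\alpha_i$, then $\emptyset\in Y$, $Y\setminus\{\emptyset\}\subseteq[\alpha_i,\alpha_{i+1})\times V$, and $W\cup(Y\setminus\{\emptyset\})$ is a chain of length $\alpha_{i+1}$.*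 The $i$ is unique, since $i=\{j:X_j\neq\emptyset\}$.

We have $\forall X\exists Y\psi(X,Y)$: if the premise holds, prolong $W$ by Step 2 to a chain $W'$ of length $\alpha_{i+1}<\alpha$ (the needed $\rho''$ is at most $\alpha_{i+1}$), and let $Y=\{\emptyset\}\cup(W'\setminus W)$. By $\mathrm{DC}_\mu$ there is $Z\subseteq\mu\times V$ with $\psi(Z\restriction i,Z_i)$ for all $i<\mu$. Put $W_i=\bigcup_{j<i}(Z_j\setminus\{\emptyset\})$. By induction on $i$ the premise of $\psi$ holds at $Z\restriction i$, that is, the marks are present and $W_i$ is a chain of length $\alpha_i$. For $i=0$, $W_0=\emptyset$ is a chain of length $0$. The successor step is the conclusion of $\psi$ at $i$. If $i$ is a limit, each $\beta<\alpha_i$ is below some $\alpha_j$, $j<i$, by continuity; the pieces from stage $j$ on live in $[\alpha_j,\alpha_i)\times V$, so $W_i\restriction\alpha_j=W_j$, and $\varphi(W_i\restriction\beta,(W_i)_\beta,A)$ holds because $W_j$ is a chain. The same reasoning shows that $\bigcup_{i<\mu}W_i$ is a chain of length $\alpha$. Hence $\mathrm{DC}_\alpha$.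

Steps 1 and 3 prove the first sentence of Theorem C. In a model with well-founded ordinals the failing lengths, if any, have a least element, which is $\mathrm{Ord}$ or an ordinal; by the first sentence that ordinal is an infinite regular cardinal. This proves the second sentence.

The slicing breaks down exactly at a regular $\alpha$ and at $\mathrm{Ord}$: there a cofinal sequence of slices is itself as long as the chain one wants, and Step 3 would use $\mathrm{DC}_\alpha$ to prove $\mathrm{DC}_\alpha$. Theorem B says that this obstacle is real.

## 3. A tree of $\kappa^+$ generic classes, and a test that tests nothing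

From now on $\kappa$ is inaccessible, $\delta\le\kappa$ is infinite and regular, and $\lambda=\kappa^+$. A listener who cares only about the question may read $\delta=\kappa$ throughout. Let
$$\mathbb T=\bigcup_{\beta<\delta}{}^{\beta+1}\lambda ,$$
the sequences of successor length below $\delta$ with values in $\lambda$. Call $A\subseteq\mathbb T$ *down-closed* if $t\in A$ and $\varepsilon<\mathrm{lh}(t)$ imply $t\restriction(\varepsilon+1)\in A$.

The plan for violating $\mathrm{DC}_\delta$ is to attach to each $t\in\mathbb T$ a generic $b_t\in{}^\kappa2$ and to put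
$$z_t=\langle b_{t\restriction(\varepsilon+1)}:\varepsilon<\mathrm{lh}(t)\rangle .$$
The failing instance should say: "if $X$ is a sequence all of whose initial segments of successor length are of the form $z_t$, then appending $Y$ gives again some $z_{t}$". The model should contain all $z_t$, so that each step is possible, but no sequence that climbs through all $\delta$ levels.

For this to be an instance of $\mathrm{DC}_\delta$, the model must recognize the sequences $z_t$. A class parameter cannot list them as slices: our classes will be computed from at most $\kappa$ many of the $b_t$ (Lemma 10 makes this precise), and there are $\kappa^+$ many nodes. So we need a test. Write $x\|\gamma=\langle x_\varepsilon\restriction\gamma:\varepsilon<\beta\rangle$ for a sequence $x=\langle x_\varepsilon:\varepsilon<\beta\rangle$ of functions whose domains include $\gamma$; as usual $x\restriction\eta$ shortens the length. The sensible test is to record, for each $\gamma<\kappa$, the set $U_\gamma$ of all restrictions $z_t\|\gamma$, and to call $z$ a node if $z\|\gamma\in U_\gamma$ for all $\gamma$.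

With plain Cohen subsets this fails. Let conditions be partial functions $p:\mathbb T\times\kappa\to2$ with $|p|<\kappa$. Given such $p$, an ordinal $\gamma<\kappa$, and any sequence $x=\langle x_\varepsilon:\varepsilon\le\beta\rangle$ from ${}^\gamma2$ with $\beta<\delta$, pick $i<\lambda$ such that no $(t,\xi)\in\mathrm{dom}(p)$ has $t(0)=i$, and let $t\in{}^{\beta+1}\lambda$ have $t(0)=i$ and value $0$ elsewhere. All nodes $t\restriction(\varepsilon+1)$ are unused by $p$, so $p$ can be extended to force $z_t\|\gamma=x$. Hence $U_\gamma$ consists of *all* such $x$ (the forcing is $<\kappa$-closed, so there are no new ones), and every sequence passes the test.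

The remedy is to make the record $U$ part of the forcing. At successor levels $U$ may be as generous as it likes, but at limit levels $\alpha$ it is stingy: a sequence $x\in U_\alpha$ whose last entry takes the value $1$ unboundedly in $\alpha$ must be one that the condition has explicitly promised to some $t$. Sequences with a last entry that is eventually $0$ are treated as harmless and admitted freely, which keeps the forcing flexible. The test then also demands that the last entry take the value $1$ unboundedly in $\kappa$.

We use the following standard facts about a forcing $\mathbb P$: a $<\kappa$-closed forcing adds no new sequences of length $<\kappa$ of ground-model elements; whatever holds in $V[G]$ is forced by some $p\in G$, and forcing is definable in $V$; a filter is generic iff it meets every maximal antichain of $\mathbb P$ in $V$; and for an automorphism $\pi$ of $\mathbb P$ we have $p\Vdash\psi(\tau)$ iff $\pi p\Vdash\psi(\pi\tau)$.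

## 4. Systems $\langle U_\gamma:\gamma\le\alpha\rangle$

**Definition (chains in $U_\gamma$).** Given $U_\gamma$, a *$\gamma$-chain of length $\beta$* is a $\beta$-sequence $y$ from ${}^\gamma2$ with $y\restriction(\varepsilon+1)\in U_\gamma$ for all $\varepsilon<\beta$.

The empty sequence is a $\gamma$-chain of length $0$. Let $0^\gamma$ be the zero function in ${}^\gamma2$.

**Definition (system).** A *system of height $\alpha$* ($\alpha<\kappa$) is a sequence $\langle U_\gamma:\gamma\le\alpha\rangle$ satisfying, for all $\gamma\le\alpha$:

* (a) Each $x\in U_\gamma$ has the form $\langle x_\varepsilon:\varepsilon\le\beta\rangle$ with $x_\varepsilon\in{}^\gamma2$ and $\beta<\min(\gamma,\delta)$.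
* (b) If $x\in U_\gamma$ has length $\beta+1$ and $\varepsilon\le\beta$, then $x\restriction(\varepsilon+1)\in U_\gamma$.
* (c) If $x\in U_\gamma$ has length $\beta+1$ and $\beta<\gamma'<\gamma$, then $x\|\gamma'\in U_{\gamma'}$.
* (d) If $\gamma'<\gamma$, $x\in U_{\gamma'}$ has length $\beta+1$, and $y$ is a $\gamma$-chain of length $\beta$ with $y\|\gamma'=x\restriction\beta$, then $y^\frown\langle w\rangle\in U_\gamma$, where $w\in{}^\gamma2$ extends $x_\beta$ and is $0$ on $[\gamma',\gamma)$.
* (e) If $\beta<\min(\gamma,\delta)$ and $y$ is a $\gamma$-chain of length $\beta$, then $y^\frown\langle0^\gamma\rangle\in U_\gamma$.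

*Example.* By (a), $U_0=\emptyset$, so the only system of height $0$ is $\langle\emptyset\rangle$. For $\gamma=1$ only length $1$ is allowed, and writing functions as strings, (e) forces $\langle0\rangle\in U_1$; whether $\langle1\rangle\in U_1$ is free. Suppose $U_1=\{\langle0\rangle\}$. Then $U_2$ may contain sequences of length $1$ and $2$. By (c) an element $\langle x_0\rangle$ must restrict to $\langle 0\rangle$, so $x_0\in\{00,01\}$; by (e), $\langle00\rangle\in U_2$, and whenever $\langle x_0\rangle\in U_2$, also $\langle x_0,00\rangle\in U_2$. The least choice is $U_2=\{\langle00\rangle,\langle00,00\rangle\}$. The most generous one takes both values of $x_0$ and lets $x_1\in{}^22$ be arbitrary, since (c) says nothing about length $2$ at level $2$: this has $2+2\cdot4=10$ elements.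

**Step 4: one more level.** The purpose is to show that above any system we can put a level that allows every new last digit.

**Lemma 2.** Let $\langle U_\gamma:\gamma\le\alpha\rangle$ be a system. Let $U_{\alpha+1}$ be the set of all $x=\langle x_\varepsilon:\varepsilon\le\beta\rangle$ with $x_\varepsilon\in{}^{\alpha+1}2$ and $\beta<\min(\alpha+1,\delta)$, such that $(x\restriction(\varepsilon+1))\|\alpha\in U_\alpha$ for all $\varepsilon\le\beta$ with $\varepsilon<\alpha$. Then $\langle U_\gamma:\gamma\le\alpha+1\rangle$ is a system.

*Proof.* (a) and (b) are clear.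

(c): if $\beta<\gamma'\le\alpha$, then $\beta<\alpha$, so $x\|\alpha\in U_\alpha$ by the requirement at $\varepsilon=\beta$. If $\gamma'=\alpha$ we are done; if $\gamma'<\alpha$, apply (c) at $\alpha$ to $x\|\alpha$.

Note that if $y$ is an $(\alpha+1)$-chain of length $\beta\le\alpha$, then $y\|\alpha$ is an $\alpha$-chain, since each $\varepsilon<\beta$ is below $\alpha$.

(d): let $x\in U_{\gamma'}$, $\gamma'\le\alpha$, and $y,w$ be as in (d). By (a), $\beta<\gamma'\le\alpha$ and $\beta<\delta$. The requirement for $\varepsilon<\beta$ holds since $y$ is a chain. For $\varepsilon=\beta$: if $\gamma'=\alpha$, then $(y^\frown\langle w\rangle)\|\alpha=x\in U_\alpha$; if $\gamma'<\alpha$, apply (d) for $\gamma'<\alpha$ to the $\alpha$-chain $y\|\alpha$.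

(e): for $\varepsilon<\beta$ the requirement holds since $y$ is a chain; for $\varepsilon=\beta<\alpha$ use (e) at $\alpha$ with the chain $y\|\alpha$; for $\varepsilon=\beta=\alpha$ nothing is required. $\square$

With $\alpha=1$ and $U_1=\{\langle0\rangle\}$ this is the ten-element level of the example.

**Step 5: limit levels.** The purpose is the stingy step: level $\alpha$ admits only promised sequences and sequences with a bounded last entry. The promises are given by a function $f$ on a set $D$ of nodes. For $t\in D$ the *thread* of $t$ is
$$\vec f(t)=\langle f(t\restriction(\varepsilon+1)):\varepsilon<\mathrm{lh}(t)\rangle .$$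

**Lemma 3.** Let $\alpha<\kappa$ be a limit, let $\langle U_\gamma:\gamma<\alpha\rangle$ satisfy (a)–(e), let $D\subseteq\mathbb T$ be down-closed with $|D|<\kappa$ and all lengths $<\alpha$, and let $f:D\to{}^\alpha2$ be such that $\vec f(t)\|\gamma\in U_\gamma$ whenever $t\in D$ and $\mathrm{lh}(t)\le\gamma<\alpha$. Let $U_\alpha=U_\alpha(D,f)$ be the set of $x=\langle x_\varepsilon:\varepsilon\le\beta\rangle$, $x_\varepsilon\in{}^\alpha2$, $\beta<\min(\alpha,\delta)$, such that for every $\varepsilon\le\beta$ one of the following holds:

* (i) $x\restriction(\varepsilon+1)=\vec f(t)$ for some $t\in D$;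
* (ii) for some $\gamma'$ with $\varepsilon<\gamma'<\alpha$: $(x\restriction(\varepsilon+1))\|\gamma'\in U_{\gamma'}$ and $x_\varepsilon$ is $0$ on $[\gamma',\alpha)$;
* (iii) $x_\varepsilon=0^\alpha$.

Then $\langle U_\gamma:\gamma\le\alpha\rangle$ is a system, $\vec f(t)\in U_\alpha$ for all $t\in D$, and

$(\star)$ if $x\in U_\alpha$ has length $\beta+1$ and $x_\beta$ takes the value $1$ unboundedly in $\alpha$, then $x=\vec f(t)$ for some $t\in D$.

*Proof.* The condition at $\varepsilon$ depends only on $x\restriction(\varepsilon+1)$. So (a) and (b) are immediate, and $\vec f(t)\in U_\alpha$ by (i), applied at each $\varepsilon$ to $t\restriction(\varepsilon+1)\in D$. Property $(\star)$ holds because (ii) or (iii) at $\varepsilon=\beta$ would make the set where $x_\beta$ is $1$ bounded, so (i) must hold at $\beta$.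

(d) at $\alpha$: let $\gamma'<\alpha$ and $x,y,w$ be as there. The conditions for $\varepsilon<\beta$ hold as $y$ is an $\alpha$-chain. For $\varepsilon=\beta$, (ii) holds with the given $\gamma'$, which is $>\beta$ by (a), because $(y^\frown\langle w\rangle)\|\gamma'=x$. (e) at $\alpha$: in the same way, with (iii) at $\varepsilon=\beta$.

(c) at $\alpha$: let $x\in U_\alpha$ have length $\beta+1$. By induction on $\varepsilon\le\beta$ we show that $(x\restriction(\varepsilon+1))\|\gamma\in U_\gamma$ for all $\gamma\in(\varepsilon,\alpha)$. Fix $\gamma$. By the induction hypothesis $(x\restriction\varepsilon)\|\gamma$ is a $\gamma$-chain of length $\varepsilon$. In case (i), $\mathrm{lh}(t)=\varepsilon+1\le\gamma$ and the hypothesis on $f$ applies. In case (ii), for $\gamma=\gamma'$ the claim is given; for $\gamma<\gamma'$ use (c) at $\gamma'$; for $\gamma>\gamma'$ use (d) for $\gamma'<\gamma$, with the chain $(x\restriction\varepsilon)\|\gamma$ and $w=x_\varepsilon\restriction\gamma$. In case (iii) use (e) at $\gamma$. $\square$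

## 5. The forcing $\mathbb P$ and the branches through $U$

**Definition (the forcing).** $\mathbb P$ consists of $p=(\alpha_p,U^p,D_p,f_p)$ where $U^p$ is a system of height $\alpha_p<\kappa$; $D_p\subseteq\mathbb T$ is down-closed, $|D_p|<\kappa$, and every $t\in D_p$ has $\mathrm{lh}(t)\le\alpha_p$; $f_p:D_p\to{}^{\alpha_p}2$; and $\vec f_p(t)\in U^p_{\alpha_p}$ for every $t\in D_p$. Put $q\le p$ iff $\alpha_q\ge\alpha_p$, $U^q$ end-extends $U^p$, $D_q\supseteq D_p$, and $f_q(t)\restriction\alpha_p=f_p(t)$ for $t\in D_p$. The maximum is $1=(0,\langle\emptyset\rangle,\emptyset,\emptyset)$.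

*Example.* Let $\alpha_p=2$, $U^p_1=\{\langle0\rangle\}$, $U^p_2$ the ten-element level, $D_p=\{\langle5\rangle,\langle5,7\rangle\}$, $f_p(\langle5\rangle)=01$, $f_p(\langle5,7\rangle)=11$. The thread of $\langle5,7\rangle$ is $\langle01,11\rangle$, which lies in $U^p_2$. The condition promises that $b_{\langle5\rangle}$ begins with $01$ and $b_{\langle5,7\rangle}$ with $11$.

**Step 6: successor extensions and closure.** The purpose is to see that conditions can be lengthened at will and that no small sets are added.

*Successors.* Given $p$ with $\alpha=\alpha_p$ and any $e:D_p\to2$, there is $q\le p$ with $\alpha_q=\alpha+1$, $D_q=D_p$ and $f_q(t)=f_p(t)^\frown e(t)$: add the level $U_{\alpha+1}$ of Lemma 2. The new thread of $t$ is in $U_{\alpha+1}$: its length is at most $\alpha$, so all its indices $\varepsilon$ are below $\alpha$, and $(\vec f_q(t)\restriction(\varepsilon+1))\|\alpha$ is the thread of $t\restriction(\varepsilon+1)$ in $p$, an element of $U_\alpha$.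

**Lemma 4.** $\mathbb P$ is $<\kappa$-closed. More precisely, a decreasing sequence $\langle p_i:i<\theta\rangle$, $\theta<\kappa$ a limit, has a lower bound $p$ with $D_p=\bigcup_iD_{p_i}$. If the heights are not eventually constant, one may take $\alpha_p=\alpha:=\sup_i\alpha_{p_i}$ and $U^p_\alpha=U_\alpha(D,f)$, where $D=\bigcup_iD_{p_i}$ and $f(t)=\bigcup_if_{p_i}(t)$.

*Proof.* If the heights are eventually constant, take unions of the $D$'s and of the $f$'s; $|D|<\kappa$ since $\kappa$ is regular. Otherwise $\alpha$ is a limit below $\kappa$, and all $\alpha_{p_i}$, hence all lengths of elements of $D$, are $<\alpha$. Let $t\in D$ and $\mathrm{lh}(t)\le\gamma<\alpha$. Choose $i$ with $t\in D_{p_i}$ and $\alpha_{p_i}\ge\gamma$. Then $\vec f(t)\|\alpha_{p_i}=\vec f_{p_i}(t)\in U_{\alpha_{p_i}}$, and so $\vec f(t)\|\gamma\in U_\gamma$, trivially if $\gamma=\alpha_{p_i}$ and by (c) otherwise. Now Lemma 3 applies. $\square$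

Hence $\mathbb P$ adds no new $<\kappa$-sequences of ground-model elements. So $V_\kappa^{V[G]}=V_\kappa$, $\kappa$ remains inaccessible, and $\delta$ remains regular. Alternating successor steps and Lemma 4, each $p$ has extensions of every height in $[\alpha_p,\kappa)$.

**Step 7: every node gets its own generic.** The purpose is to define $b_t$ and to separate the $b_t$ from each other.

**Lemma 5.** For $t\in\mathbb T$, $\{q:t\in D_q\}$ is dense. For $t\neq t'$ in $\mathbb T$ and $\gamma<\kappa$, it is dense that $t,t'\in D_q$, $\alpha_q>\gamma$, and for some $\xi\in[\gamma,\alpha_q)$, $f_q(t)(\xi)=1$ and $f_q(t')(\xi)=0$.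

*Proof.* Extend the given condition to a height $\alpha\ge\mathrm{lh}(t)$, and set $f(t\restriction(\varepsilon+1))=0^\alpha$ for those $t\restriction(\varepsilon+1)$ not yet in the domain. By induction on $\varepsilon<\mathrm{lh}(t)$ the threads are in $U_\alpha$: for an old node this is known; for a new one, the thread below it is an $\alpha$-chain of length $\varepsilon<\min(\alpha,\delta)$ by induction, and (e) applies. For the second part put $t,t'$ into the domain, raise the height to at least $\gamma$, and make a successor step with $e(t)=1$, $e(t')=0$ and $e=0$ elsewhere. $\square$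

For generic $G$ let $U_\gamma=U^p_\gamma$ for any $p\in G$ with $\alpha_p\ge\gamma$, let $b_t=\bigcup\{f_p(t):p\in G,\ t\in D_p\}\in{}^\kappa2$, and define $z_t$ from the $b$'s as in Section 3. By Lemma 5 the $b_t$ are pairwise distinct and take the value $1$ unboundedly in $\kappa$.

**Step 8: the test works.** The purpose is to show that $U$ recognizes exactly the sequences $z_t$. This is where $(\star)$ is used.

**Lemma 6.** In $V[G]$ let $\mathrm{Br}$ be the set of $z=\langle z_\varepsilon:\varepsilon\le\beta\rangle$, $\beta<\delta$, $z_\varepsilon\in{}^\kappa2$, such that $z\|\gamma\in U_\gamma$ for all $\gamma\in(\beta,\kappa)$ and $z_\beta$ takes the value $1$ unboundedly in $\kappa$. Then $\mathrm{Br}=\{z_t:t\in\mathbb T\}$.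

*Proof.* $\supseteq$: let $\mathrm{lh}(t)=\beta+1\le\gamma<\kappa$. Take $p\in G$ with $t\in D_p$ and $\alpha_p\ge\gamma$. Then $z_t\|\gamma=\vec f_p(t)\|\gamma\in U_\gamma$, by (c) if $\gamma<\alpha_p$.

$\subseteq$: suppose $p_0$ forces that $\dot z\in\mathrm{Br}$ has length $\beta+1$ and $\dot z\neq z_t$ for all $t\in\mathbb T$; we may assume $\alpha_{p_0}>\beta$. We build $p_0\ge p_1\ge\cdots$, with components $\alpha_n,D_n,f_n$ of $p_n$, and $\gamma_n,c_n$ with $\alpha_n<\gamma_n\le\alpha_{n+1}$ and $p_{n+1}\Vdash\dot z\|\gamma_n=\check c_n$, such that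

1. for each $t\in D_n$ of length $\beta+1$: $\vec f_{n+1}(t)\|\gamma_n\ne c_n$;
2. the last coordinate of $c_n$ takes the value $1$ somewhere in $[\alpha_n,\gamma_n)$.

To find $p_{n+1}$, look at an extension by some $G\ni p_n$. For each $t\in D_n$ of length $\beta+1$ the sequences $\dot z$ and $z_t$ differ, hence differ below some ordinal less than $\kappa$. Since $|D_n|<\kappa$ and $\kappa$ is regular, there is $\gamma_n\in(\alpha_n,\kappa)$ with $\dot z\|\gamma_n\ne z_t\|\gamma_n$ for all these $t$ at once, and such that $\dot z_\beta$ takes the value $1$ in $[\alpha_n,\gamma_n)$. Moreover $\dot z\|\gamma_n\in V$, as it is coded by a sequence of length $<\kappa$. Let $p_{n+1}\le p_n$ force all this, decide $\gamma_n$ and $\dot z\|\gamma_n=c_n$, and have height $\ge\gamma_n$; then $p_{n+1}$ forces $z_t\|\gamma_n=\vec f_{n+1}(t)\|\gamma_n$, which gives 1.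

Let $\alpha=\sup_n\alpha_n=\sup_n\gamma_n<\kappa$, and let $p_\omega$ be the lower bound of Lemma 4, with $U_\alpha=U_\alpha(D,f)$. It forces $\dot z\|\alpha=c$, the coordinatewise union of the $c_n$. As $\alpha>\beta$ and $\dot z\in\mathrm{Br}$ is forced, $c\in U_\alpha$. By 2 the last coordinate of $c$ takes the value $1$ unboundedly in $\alpha$. By $(\star)$, $c=\vec f(t)$ with $t\in D$ of length $\beta+1$, say $t\in D_n$. Then $c_n=c\|\gamma_n=\vec f_{n+1}(t)\|\gamma_n$, contradicting 1. $\square$

We identify elements of ${}^\kappa2$ with subsets of $\kappa$, and a sequence $\langle X_\varepsilon:\varepsilon<\beta\rangle$ of subsets of $V_\kappa$ with $\{(\varepsilon,y):y\in X_\varepsilon\}$. Put $U=\{(\gamma,x):x\in U_\gamma\}$. Then for $\beta<\delta$ and $X_\varepsilon\subseteq\kappa$ ($\varepsilon\le\beta$), membership $\langle X_\varepsilon:\varepsilon\le\beta\rangle\in\mathrm{Br}$ says that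
$$X_\beta\text{ is unbounded, and }\ \forall\gamma>\beta\ \exists x\ \big[(\gamma,x)\in U,\ \mathrm{lh}(x)=\beta+1,\ \forall\varepsilon\le\beta\ \forall\xi<\gamma\,(x_\varepsilon(\xi)=1\Leftrightarrow\xi\in X_\varepsilon)\big]. \tag{1}$$
All quantifiers in (1) range over elements of $V_\kappa$.

## 6. Restricting, amalgamating and moving conditions

For down-closed $A\subseteq\mathbb T$ let $\mathbb P_A=\{p\in\mathbb P:D_p\subseteq A\}$ and $p\restriction A=(\alpha_p,U^p,D_p\cap A,f_p\restriction A)\in\mathbb P_A$. Clearly $p\le p\restriction A$, and $q\le p$ implies $q\restriction A\le p\restriction A$. Note that $p\restriction A$ keeps the whole system.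

**Step 9: amalgamation.** The purpose is to combine a condition with another that knows more about $A$ and is otherwise unrelated. Rule (d) was made for this.

**Lemma 7.** If $A$ is down-closed, $u\le p\restriction A$ and $D_u\cap D_p\subseteq A$, then $u,p$ are compatible.

*Proof.* Since $u\le p\restriction A$, we have $D_p\cap A\subseteq D_u$, so $D_p\setminus D_u=D_p\setminus A$. Let $\alpha_q=\alpha_u$, $U^q=U^u$, $D_q=D_u\cup D_p$, $f_q=f_u$ on $D_u$; for $t\in D_p\setminus D_u$ let $f_q(t)$ extend $f_p(t)$ by $0$ on $[\alpha_p,\alpha_u)$. Then $f_q(t)\restriction\alpha_p=f_p(t)$ for all $t\in D_p$; for $t\in D_p\cap D_u\subseteq A$ this is part of $u\le p\restriction A$.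

We check $\vec f_q(t)\in U^u_{\alpha_u}$ for $t\in D_p\setminus D_u$ by induction on $\mathrm{lh}(t)=\beta+1$. If $\alpha_u=\alpha_p$, then $\vec f_q(t)=\vec f_p(t)\in U^p_{\alpha_p}=U^u_{\alpha_u}$. Otherwise $y=\vec f_q(t)\restriction\beta$ is an $\alpha_u$-chain: its initial segments of successor length are threads of nodes $t\restriction(\varepsilon+1)$, which are in $D_u$ or covered by induction. Also $y\|\alpha_p=\vec f_p(t)\restriction\beta$. Now (d) with $x=\vec f_p(t)$, $\gamma'=\alpha_p$, $\gamma=\alpha_u$ gives $\vec f_q(t)\in U^u_{\alpha_u}$. So $q\in\mathbb P$ and $q\le u,p$. $\square$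

**Step 10: subforcings.** The purpose is to make sense of the part of $G$ that concerns $A$.

**Lemma 8.** Let $A$ be down-closed. Elements of $\mathbb P_A$ incompatible in $\mathbb P_A$ are incompatible in $\mathbb P$; every maximal antichain of $\mathbb P_A$ is a maximal antichain of $\mathbb P$; and $G_A:=G\cap\mathbb P_A$ is $\mathbb P_A$-generic over $V$. If $|A|\le\kappa$, then $|\mathbb P_A|\le\kappa$.

*Proof.* If $r\in\mathbb P$ is a common extension of elements of $\mathbb P_A$, so is $r\restriction A\in\mathbb P_A$. This gives the first claim, and that $G_A$ is a filter: a common extension $r\in G$ of two elements of $G_A$ may be replaced by $r\restriction A$, which is in $G$ because $r\le r\restriction A$. For maximality, let $p\in\mathbb P$. Then $p\restriction A$ is compatible in $\mathbb P_A$ with a member $a$ of the antichain, witnessed by $u\in\mathbb P_A$. As $D_u\subseteq A$, Lemma 7 makes $u$ and $p$ compatible, so $a$ and $p$ are compatible. Hence $G$ meets every maximal antichain of $\mathbb P_A$, and $G_A$ is generic. Finally, systems are elements of $V_\kappa$, and $D_p,f_p$ are objects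 of size $<\kappa$ built from $A$ and $V_\kappa$, so $|\mathbb P_A|\le\kappa^{<\kappa}=\kappa$. $\square$

**Step 11: moving nodes.** The purpose is to shift everything outside $A$ away from a given set, while keeping $A$ fixed. An *automorphism of $\mathbb T$* is a bijection $\pi$ of $\mathbb T$ preserving length and commuting with $t\mapsto t\restriction(\varepsilon+1)$. It acts on $\mathbb P$ by
$$\pi p=(\alpha_p,U^p,\pi[D_p],f_p\circ\pi^{-1}).$$
The thread of $\pi(t)$ in $\pi p$ is the thread of $t$ in $p$, so this is an automorphism of $\mathbb P$; it acts on names as usual. It maps $\mathbb P_A$ onto $\mathbb P_{\pi[A]}$. If $\pi$ fixes $A$ pointwise, then $\pi[D_p]\cap A=D_p\cap A$, hence $(\pi p)\restriction A=p\restriction A$, and $\pi$ fixes all $\mathbb P_A$-names. For the canonical names, $\pi\dot b_t=\dot b_{\pi(t)}$.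

For $t\in\mathbb T\setminus A$ let the *exit* of $t$ from $A$ be the unique $s^\frown i\subseteq t$ with $s^\frown i\notin A$ and $s\restriction(\varepsilon+1)\in A$ for all $\varepsilon<\mathrm{lh}(s)$. For example, if $A=\{\langle0\rangle\}$, then $\langle0,3,5\rangle$ has exit $\langle0,3\rangle$, with $s=\langle0\rangle$, and $\langle4,4\rangle$ has exit $\langle4\rangle$, with $s=\emptyset$.

**Lemma 9.** Let $A\subseteq\mathbb T$ be down-closed, $|A|\le\kappa$; let $E\subseteq\mathbb T$ and $B_j\subseteq\mathbb T$ $(j\in J)$ with $|E|,|J|,|B_j|\le\kappa$. There are automorphisms $\pi_j$ of $\mathbb T$ fixing $A$ pointwise such that the sets $\pi_j[B_j]\setminus A$ are pairwise disjoint and disjoint from $E$.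

*Proof.* For each $s$ such that some $s^\frown i$ is an exit, put
$$F_s=\{i:s^\frown i\in A\},\quad E_s=\{i:\exists t\in E\ s^\frown i\subseteq t\},\quad N_{j,s}=\{i\notin F_s:\exists t\in B_j\ s^\frown i\subseteq t\}.$$
All have size $\le\kappa$. As $\lambda=\kappa^+$, we may choose pairwise disjoint $W_{j,s}\subseteq\lambda\setminus(F_s\cup E_s\cup\bigcup_kN_{k,s})$, $j\in J$, with $|W_{j,s}|=|N_{j,s}|$. Let $\sigma_{j,s}$ be an involution of $\lambda$ exchanging $N_{j,s}$ with $W_{j,s}$ and fixing everything else; it fixes $F_s$ pointwise, so it permutes $\lambda\setminus F_s$.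

Let $\pi_j$ fix $A$ pointwise, and for $t\notin A$ with exit $s^\frown i$ let $\pi_j(t)$ be $t$ with the value $i$ at $\mathrm{lh}(s)$ replaced by $\sigma_{j,s}(i)$. Since $\sigma_{j,s}(i)\notin F_s$, the exit of $\pi_j(t)$ is $s^\frown\sigma_{j,s}(i)$. So $\pi_j$ is its own inverse. It commutes with restrictions: for $\varepsilon<\mathrm{lh}(s)$, $t\restriction(\varepsilon+1)$ lies in $A$ and is unchanged; for $\varepsilon\ge\mathrm{lh}(s)$, $t\restriction(\varepsilon+1)$ has the same exit as $t$.

An element of $\pi_j[B_j]\setminus A$ is $\pi_j(t)$ with $t\in B_j\setminus A$. If the exit of $t$ is $s^\frown i$, then $i\in N_{j,s}$, so the exit of $\pi_j(t)$ is $s^\frown i'$ with $i'\in W_{j,s}$. Since exits are unique, the $W_{j,s}$ are disjoint for different $j$, and $W_{j,s}\cap E_s=\emptyset$, the claim follows. $\square$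

**Step 12: a class knows only the $b_t$ in its support.** This is the lemma announced in Section 3.

**Lemma 10.** If $A\subseteq\mathbb T$ is down-closed, $|A|\le\kappa$, and $b_t\in V[G_A]$, then $t\in A$.

*Proof.* Suppose $t\notin A$ and $p\in G$ forces $\dot b_t=\tau$, where $\tau$ is a $\mathbb P_A$-name. By Lemma 5 we may assume $t\in D_p$. By Lemma 9 take $\pi$ fixing $A$ pointwise with $\pi[D_p]\cap D_p\subseteq A$. As $\pi(t)\in\pi[D_p]$ and $t\in D_p\setminus A$, we have $\pi(t)\neq t$. Now $p\le p\restriction A=(\pi p)\restriction A$, so $p$ and $\pi p$ are compatible by Lemma 7. A common extension forces $\dot b_t=\tau=\pi\tau=\dot b_{\pi(t)}$, contradicting that distinct nodes have distinct $b$'s. $\square$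

## 7. Supports without $\delta$-branches

Which sets $A$ should be allowed as supports of classes? Two natural choices fail, for opposite reasons.

If we allow all down-closed $A$ with $|A|\le\kappa$, then for the constant sequence $s$ of length $\delta$ with value $0$ the support $\{s\restriction(\varepsilon+1):\varepsilon<\delta\}$ is allowed, and $\langle b_{s\restriction(\varepsilon+1)}:\varepsilon<\delta\rangle$ becomes a class: the instance planned in Section 3 then has a solution.

If we allow only $|A|<\kappa$, then CC fails. Indeed, for every ordinal $\beta<\kappa$ there is a class $X$ whose slices $X_\varepsilon$, $\varepsilon<\beta$, are pairwise distinct and satisfy $\langle X_\varepsilon\rangle\in\mathrm{Br}$, namely the one with slices $b_{\langle\varepsilon\rangle}$. By (1) this is expressible with the parameter $U$, which needs only the support $\emptyset$ (see Section 9). Suppose $Z\in V[G_A]$, $|A|<\kappa$, had such an $X$ as its slice $Z_\beta$ for every $\beta$. For $\beta=|A|^+<\kappa$ the class $Z_\beta$ provides $|A|^+$ many distinct elements $b_{\langle i\rangle}\in V[G_A]$, so by Lemma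 10 the set $A$ has $|A|^+$ many elements, a contradiction.

So supports must be allowed to have size $\kappa$, but must not contain a branch of length $\delta$.

**Definition (supports).** $\mathcal A$ is the set of down-closed $A\subseteq\mathbb T$ with $|A|\le\kappa$ such that $1\Vdash$ "there is no $s\in{}^\delta\lambda$ with $s\restriction(\gamma+1)\in A$ for all $\gamma<\delta$". Such an $s$ is called a *$\delta$-branch* of $A$.

*Example.* Let $A$ consist of all $t\in\mathbb T$ with $t(0)<\delta$, $\mathrm{lh}(t)\le t(0)+1$, and $t(\varepsilon)=0$ for $\varepsilon>0$. It is down-closed, has size at most $\kappa$, and has nodes on every level. Yet a $\delta$-branch $s$ would have all its restrictions of length at most $s(0)+1<\delta$, in any extension. So $A\in\mathcal A$. On the other hand, for $\varepsilon<\delta$ let $A_\varepsilon$ be the set of constant $0$ sequences of successor length $\le\varepsilon+1$. Each $A_\varepsilon$ is in $\mathcal A$, but $\bigcup_{\varepsilon<\delta}A_\varepsilon$ has a $\delta$-branch: $\mathcal A$ is not closed under unions of length $\delta$.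

**Step 13: closure of the supports.** The purpose is to record two closure properties: short unions, which will give $\mathrm{DC}_\alpha$ for $\alpha<\delta$, and long unions of sets that are disjoint over a common part, which will give CC.

**Lemma 11.**
1. The union of fewer than $\delta$ members of $\mathcal A$ is in $\mathcal A$.
2. If $A\in\mathcal A$, $|J|\le\kappa$, $A\subseteq B_j\in\mathcal A$ and $B_j\cap B_k=A$ for $j\neq k$ in $J$, then $A\cup\bigcup_jB_j\in\mathcal A$.
3. $\emptyset\in\mathcal A$, and $\{t\restriction(\varepsilon+1):\varepsilon<\mathrm{lh}(t)\}\in\mathcal A$ for $t\in\mathbb T$.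
4. $\mathcal A$ is invariant under automorphisms of $\mathbb T$.

*Proof.* Cardinalities and down-closure are clear. Work in $V[G]$, for arbitrary $G$; there $\delta$ is regular.

(1) Let $s$ be a $\delta$-branch of $\bigcup_{i<\theta}A_i$, $\theta<\delta$. By regularity some $A_i$ contains $s\restriction(\gamma+1)$ for unboundedly many $\gamma<\delta$, hence for all $\gamma$, as $A_i$ is down-closed. This contradicts $A_i\in\mathcal A$. The empty union is covered by (3).

(2) Let $s$ be a $\delta$-branch of the union. It is not a branch of $A$, so $s\restriction(\gamma_0+1)\notin A$ for some $\gamma_0$. This node lies in exactly one $B_j$. For $\gamma\ge\gamma_0$, $s\restriction(\gamma+1)\notin A$ since $A$ is down-closed; and if $s\restriction(\gamma+1)\in B_k$, then $s\restriction(\gamma_0+1)\in B_k$, so $k=j$. So $s$ is a $\delta$-branch of $B_j$, a contradiction.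

(3) The first claim is clear. In the second set all lengths are $\le\mathrm{lh}(t)<\delta$, while a $\delta$-branch would provide a node of length $\mathrm{lh}(t)+1<\delta$.

(4) If $s$ is a $\delta$-branch of $\pi[A]$, then the nodes $\pi^{-1}(s\restriction(\gamma+1))\in A$ increase with $\gamma$, and their union is a $\delta$-branch of $A$. $\square$

## 8. The model $M$: KM, CC and short dependent choice

For $A\in\mathcal A$ let $\mathcal N_A$ be the set of names $\sigma\subseteq\{\check x:x\in V_\kappa\}\times\mathbb P_A$, and let $\mathcal N=\bigcup_{A\in\mathcal A}\mathcal N_A$. In $V[G]$ let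
$$\mathcal C=\{\sigma^G:\sigma\in\mathcal N\}=\bigcup_{A\in\mathcal A}P(V_\kappa)\cap V[G_A],\qquad M=(V_\kappa,\in,\mathcal C). \tag{2}$$
The second equality holds because a subset of $V_\kappa$ in $V[G_A]$ with $\mathbb P_A$-name $\tau$ equals $\sigma^G$ for $\sigma=\{(\check x,r):x\in V_\kappa,\ r\in\mathbb P_A,\ r\Vdash_{\mathbb P_A}\check x\in\tau\}$.

If $\pi$ is an automorphism of $\mathbb T$ and $\sigma\in\mathcal N_A$, then $\pi\sigma\in\mathcal N_{\pi[A]}$ and $\pi[A]\in\mathcal A$ by Lemma 11(4). So the name $\{(\sigma,1):\sigma\in\mathcal N\}$ of $\mathcal C$, and with it the name $\dot M$ of $M$, is fixed by all automorphisms. Below, "$p\Vdash\varphi(x,\sigma)$" abbreviates $p\Vdash_{\mathbb P}$ "$\dot M\models\varphi(\check x,\sigma)$". This relation is definable in $V$, since $\dot M$ names a set structure, and $p\Vdash\varphi(x,\sigma)$ iff $\pi p\Vdash\varphi(x,\pi\sigma)$. Finitely many parameters in $\mathcal N$ have a common support in $\mathcal A$, by Lemma 11(1).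

**Step 14: the support decides.** The purpose is to show that truth in $M$ about classes supported by $A$ is already forced by $G_A$.

**Lemma 12.** If $\vec\sigma\in\mathcal N_A$, $A\in\mathcal A$ and $p\Vdash\varphi(x,\vec\sigma)$, then $p\restriction A\Vdash\varphi(x,\vec\sigma)$.

*Proof.* Otherwise some $u\le p\restriction A$ forces $\neg\varphi(x,\vec\sigma)$. By Lemma 9 take $\pi$ fixing $A$ pointwise with $\pi[D_p]\cap D_u\subseteq A$. Then $\pi p\Vdash\varphi(x,\vec\sigma)$, because $\pi\vec\sigma=\vec\sigma$, and $u\le p\restriction A=(\pi p)\restriction A$. By Lemma 7, $u$ and $\pi p$ are compatible, a contradiction. $\square$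

**Step 15: the axioms of KM.** The purpose is to check the base theory; only comprehension needs Lemma 12.

**Lemma 13.** $M\models\mathrm{KM}$.

*Proof.* $V_\kappa\models$ ZFC as $\kappa$ is inaccessible; extensionality is clear. $P(V_\kappa)^V\subseteq\mathcal C$, by the names $\{(\check x,1):x\in X\}$, and this contains all sets of $V_\kappa$ and a well-order of $V_\kappa$. Replacement: if $F\in\mathcal C$ is a function on $a\in V_\kappa$, then since $\kappa$ is regular in $V[G]$ and $|a|<\kappa$, $F[a]$ has rank $<\kappa$, so $F[a]\in V_\kappa^{V[G]}=V_\kappa$. Comprehension: let $\vec\sigma\in\mathcal N_A$. If $M\models\varphi(x,\vec\sigma^G)$, this is forced by some $p\in G$, hence by $p\restriction A\in G_A$ (Lemma 12). So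
$$\{x\in V_\kappa:M\models\varphi(x,\vec\sigma^G)\}=\{x\in V_\kappa:\exists r\in G_A\ r\Vdash\varphi(x,\vec\sigma)\}\in V[G_A],$$
and this set is in $\mathcal C$ by (2). $\square$

**Step 16: uniformization.** The purpose is to glue witnesses for all $x\in V_\kappa$ into one class. The direct attempt is to choose, for each $x$, a maximal antichain of conditions $r_{x,\xi}\in\mathbb P_A$ together with $q_{x,\xi}$ and names $\tau_{x,\xi}$ such that $q_{x,\xi}\restriction A=r_{x,\xi}$ and $q_{x,\xi}$ forces $\tau_{x,\xi}$ to be a witness, and to glue the $\tau_{x,\xi}$. It stops at two points. First, $r_{x,\xi}\in G$ does not give $q_{x,\xi}\in G$. Second, the union of $\kappa$ many supports may have a $\delta$-branch, as the example in Section 7 shows. One device cures both: use $\kappa$ many copies of each $q_{x,\xi}$ and $\tau_{x,\xi}$, moved by automorphisms so that their supports are disjoint outside $A$. By genericity some copy of $q_{x,\xi}$ gets into $G$, and by Lemma 11(2) the union of all supports is harmless.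

**Lemma 14.** Let $A\in\mathcal A$, $\vec\sigma\in\mathcal N_A$, $p\in\mathbb P_A$ and $p\Vdash\forall x\,\exists X\,\varphi(x,X,\vec\sigma)$. Then there are $B\in\mathcal A$, $B\supseteq A$, and $\zeta\in\mathcal N_B$ with $p\Vdash\forall x\,\varphi(x,\zeta_x,\vec\sigma)$.

*Proof.* Work in $V$.

*The witnesses.* For $x\in V_\kappa$ let $E_x$ be the set of $r\in\mathbb P_A$, $r\le p$, for which there are $q\in\mathbb P$, $\tau\in\mathcal N$ with $q\restriction A=r$ and $q\Vdash\varphi(x,\tau,\vec\sigma)$. It is dense below $p$ in $\mathbb P_A$: given $r\le p$ in $\mathbb P_A$, some $q\le r$ and $\tau\in\mathcal N$ satisfy $q\Vdash\varphi(x,\tau,\vec\sigma)$, and $q\restriction A\le r\restriction A=r$ is in $E_x$. Let $\{r_{x,\xi}:\xi<\theta_x\}\subseteq E_x$ be an antichain that is maximal below $p$ in $\mathbb P_A$; $\theta_x\le\kappa$ as $|\mathbb P_A|\le\kappa$. Let $q_{x,\xi},\tau_{x,\xi}$ be witnesses, and let $B_{x,\xi}\in\mathcal A$ be a support of $\tau_{x,\xi}$ with $A\subseteq B_{x,\xi}$. By Lemma 12 applied to $B_{x,\xi}$ we may replace $q_{x,\xi}$ by $q_{x,\xi}\restriction B_{x,\xi}$, so we assume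 $D_{q_{x,\xi}}\subseteq B_{x,\xi}$; still $q_{x,\xi}\restriction A=r_{x,\xi}$.

*The copies.* Let $J=\{(x,\xi,\eta):x\in V_\kappa,\ \xi<\theta_x,\ \eta<\kappa\}$, so $|J|\le\kappa$. By Lemma 9 choose automorphisms $\pi_j$, $j=(x,\xi,\eta)\in J$, fixing $A$ pointwise, such that the sets $\pi_j[B_{x,\xi}]\setminus A$ are pairwise disjoint. Each $\pi_j[B_{x,\xi}]$ contains $A$ and is in $\mathcal A$ by Lemma 11(4), so $B:=A\cup\bigcup_{j\in J}\pi_j[B_{x,\xi}]\in\mathcal A$ by Lemma 11(2). For $j=(x,\xi,\eta)$ write $q_j=\pi_jq_{x,\xi}\in\mathbb P_B$ and $\tau_j=\pi_j\tau_{x,\xi}\in\mathcal N_B$. Then $q_j\restriction A=r_{x,\xi}$ and $q_j\Vdash\varphi(x,\tau_j,\vec\sigma)$.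

*Claim.* For fixed $x,\xi$, the set $\{q_{(x,\xi,\eta)}:\eta<\kappa\}$ is predense below $r_{x,\xi}$ in $\mathbb P$. Let $u\le r_{x,\xi}$. The sets $\pi_j[B_{x,\xi}]\setminus A$, $j=(x,\xi,\eta)$, are disjoint for different $\eta$ and $|D_u|<\kappa$, so for some $\eta$ we have $\pi_j[B_{x,\xi}]\cap D_u\subseteq A$. Then $u\le r_{x,\xi}=q_j\restriction A$ and $D_u\cap D_{q_j}\subseteq A$, so $u$ and $q_j$ are compatible by Lemma 7.

*The glued name.* Let $\zeta\in\mathcal N_B$ be the set of $((x,y)\check{\ },u)$ with $u\in\mathbb P_B$ for which there is $j=(x,\xi,\eta)\in J$ such that $u\le q_j$, $u$ is incompatible with $q_{(x,\xi,\eta')}$ for all $\eta'<\eta$, and $u\le r'$ for some $r'$ with $(\check y,r')\in\tau_j$.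

*Verification.* Let $p\in G$ and $x\in V_\kappa$. There is a unique $\xi$ with $r_{x,\xi}\in G_A$, and by the Claim there is a least $\eta$ with $q_j\in G$, $j=(x,\xi,\eta)$. We show $(\zeta^G)_x=\tau_j^G$.

If $((x,y)\check{\ },u)\in\zeta$ with $u\in G$, then its witness $(x,\xi_1,\eta_1)$ has $q_{(x,\xi_1,\eta_1)}\in G$. So $r_{x,\xi_1}\in G$ and $\xi_1=\xi$. Since $u\in G$ is incompatible with all earlier $q_{(x,\xi,\eta')}$, these are not in $G$, so $\eta_1=\eta$. And $y\in\tau_j^G$, as the corresponding $r'$ is in $G$.

Conversely let $(\check y,r')\in\tau_j$ with $r'\in G$. The set of $u\in\mathbb P_B$ that are below some $q_{(x,\xi,\eta')}$, $\eta'<\eta$, or incompatible with all of them, is dense in $\mathbb P_B$: a condition compatible with one of them has a common extension with it in $\mathbb P_B$, by Lemma 8. By minimality of $\eta$, an element $u_0\in G_B$ of this set is incompatible with all of them. Any $u\in G_B$ below $u_0,q_j,r'$ witnesses $y\in(\zeta^G)_x$.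

Since $q_j\in G$, $M\models\varphi(x,\tau_j^G,\vec\sigma^G)$, that is, $M\models\varphi(x,(\zeta^G)_x,\vec\sigma^G)$. $\square$

**Step 17: CC and dependent choice below $\delta$.** The purpose is to read off the positive half of Theorem B. Since Lemma 14 is about forced statements with one fixed $p$, it can be iterated in $V$ without losing the condition.

**Proposition 15.** $M\models\mathrm{CC}$, and $M\models\mathrm{DC}_\alpha$ for every ordinal $\alpha<\delta$.

*Proof.* CC: let $M\models\forall x\exists X\varphi(x,X,\sigma^G)$, $\sigma\in\mathcal N_A$. By Lemma 12 this is forced by some $p\in G\cap\mathbb P_A$. Lemma 14 gives $\zeta$, and $Z=\zeta^G\in\mathcal C$ is as required.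

$\mathrm{DC}_\alpha$: let $M\models\forall X\exists Y\varphi(X,Y,\sigma^G)$, $\sigma\in\mathcal N_A$, forced by $p\in G\cap\mathbb P_A$. In $V$ build by recursion on $\beta<\alpha$ sets $A_\beta\in\mathcal A$ and names $\tau_\beta\in\mathcal N_{A_\beta}$. At stage $\beta$ let $A^*_\beta=A\cup\bigcup_{\gamma<\beta}A_\gamma$, which is in $\mathcal A$ by Lemma 11(1) since $\beta<\delta$, and let
$$\tau^*_\beta=\{((\gamma,y)\check{\ },r):\gamma<\beta,\ (\check y,r)\in\tau_\gamma\}\in\mathcal N_{A^*_\beta}.$$
Since $p\in\mathbb P_{A^*_\beta}$ forces $\exists Y\varphi(\tau^*_\beta,Y,\sigma)$, Lemma 14, applied to this formula with a dummy variable $x$ and with $A^*_\beta$ in place of $A$, gives $A_\beta\in\mathcal A$ and $\zeta\in\mathcal N_{A_\beta}$ with $p\Vdash\forall x\,\varphi(\tau^*_\beta,\zeta_x,\sigma)$. Let $\tau_\beta=\{(\check y,r):((\emptyset,y)\check{\ },r)\in\zeta\}\in\mathcal N_{A_\beta}$, a name for $\zeta_\emptyset$. So $p\Vdash\varphi(\tau^*_\beta,\tau_\beta,\sigma)$.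

Let $Z=\{(\beta,y):\beta<\alpha,\ y\in\tau^G_\beta\}$. It has the name $\{((\beta,y)\check{\ },r):\beta<\alpha,\ (\check y,r)\in\tau_\beta\}\in\mathcal N_{A'}$, where $A'=\bigcup_{\beta<\alpha}A_\beta\in\mathcal A$ by Lemma 11(1),(3), as $\alpha<\delta$. So $Z\in\mathcal C$. Since $Z\restriction\beta=(\tau^*_\beta)^G$ and $Z_\beta=\tau_\beta^G$, we have $M\models\varphi(Z\restriction\beta,Z_\beta,\sigma^G)$ for all $\beta<\alpha$. $\square$

For length $\delta$ this construction stops at the union $A'$, which may have a $\delta$-branch.

## 9. A tree of classes with no chain of length $\delta$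

**Step 18: the failing instance.** The purpose is to write down the formula planned in Section 3 and check that $M$ understands it. Each $b_t$ and each $z_t$ is in $\mathcal C$: with $A=\{t\restriction(\varepsilon+1):\varepsilon<\mathrm{lh}(t)\}\in\mathcal A$ we have $z_t\in V[G_A]$, because $p\in G$ implies $p\restriction A\in G_A$ with the same values on $A$. Also $U\in V[G_\emptyset]$ is in $\mathcal C$, because $p\in G$ implies $p\restriction\emptyset\in G_\emptyset$ with the same system. By Lemma 6 the elements of $\mathrm{Br}$ are exactly the $z_t$, and by (1), $M$ recognizes them by a formula with only set quantifiers and parameter $U$ (and the set parameter $\delta$ if $\delta<\kappa$). Let $\varphi(X,Y,U)$ say: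

> if there is an ordinal $\beta<\delta$ with $X\subseteq\beta\times V$, $\{\varepsilon:X_\varepsilon\neq\emptyset\}=\beta$, and $\langle X_\varepsilon:\varepsilon\le\eta\rangle\in\mathrm{Br}$ for all $\eta<\beta$, then $\langle X_\varepsilon:\varepsilon<\beta\rangle^\frown\langle Y\rangle\in\mathrm{Br}$.

For $\delta=\kappa$, "$\beta<\delta$" just says that $\beta$ is an ordinal. The $\beta$ is determined by $X$, and $\varphi$ has no class quantifiers.

**Proposition 16.** $M\models\forall X\exists Y\varphi(X,Y,U)$, but there is no $Z\in\mathcal C$, $Z\subseteq\delta\times V_\kappa$, with $M\models\varphi(Z\restriction\beta,Z_\beta,U)$ for all $\beta<\delta$. So $\mathrm{DC}_\delta$ fails in $M$.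

*Proof.* *Each step is possible.* Let $X\in\mathcal C$ satisfy the premise with $\beta$; otherwise any $Y$ works. By Lemma 6, for $\eta<\beta$ we have $\langle X_\varepsilon:\varepsilon\le\eta\rangle=z_{t_\eta}$ with $\mathrm{lh}(t_\eta)=\eta+1$. For $\varepsilon\le\eta$ the last entry of $z_{t_\varepsilon}$ gives $b_{t_\varepsilon}=X_\varepsilon=b_{t_\eta\restriction(\varepsilon+1)}$, so $t_\varepsilon=t_\eta\restriction(\varepsilon+1)$, since distinct nodes have distinct $b$'s. Hence $s=\bigcup_{\eta<\beta}t_\eta\in{}^\beta\lambda$, and $s\in V$ because $\beta<\kappa$ and $\mathbb P$ adds no new $<\kappa$-sequences. So $t=s^\frown0\in\mathbb T$, and $Y=b_t\in\mathcal C$ satisfies $\langle X_\varepsilon:\varepsilon<\beta\rangle^\frown\langle Y\rangle=z_t\in\mathrm{Br}$.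

*No chain of length $\delta$.* Suppose $Z$ is as in the second claim. By induction on $\beta<\delta$, the premise of $\varphi$ holds for $Z\restriction\beta$, and hence $\langle Z_\varepsilon:\varepsilon\le\beta\rangle\in\mathrm{Br}$, so that also $Z_\beta\ne\emptyset$. As above we get $s\in({}^\delta\lambda)^{V[G]}$ with $s\restriction(\varepsilon+1)\in\mathbb T$ and $Z_\varepsilon=b_{s\restriction(\varepsilon+1)}$ for all $\varepsilon<\delta$. (For $\delta=\kappa$ this $s$ need not be in $V$; this is why $\mathcal A$ refers to branches in the extension.) By (2), $Z\in V[G_A]$ for some $A\in\mathcal A$. Then $b_{s\restriction(\varepsilon+1)}\in V[G_A]$, so by Lemma 10 $s\restriction(\varepsilon+1)\in A$, for all $\varepsilon<\delta$. So $A$ has a $\delta$-branch in $V[G]$, contradicting $A\in\mathcal A$. $\square$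

## 10. First failures at every regular $\delta\le\kappa$

*Proof of Theorem B.* By Lemma 13 and Proposition 15, $M\models$ KM + CC + $\mathrm{DC}_\alpha$ for all $\alpha<\delta$. By Proposition 16, $\mathrm{DC}_\delta$ fails. If $\delta\le\alpha\le\kappa$, then $\mathrm{DC}_\alpha$ implies $\mathrm{DC}_\delta$, so $\mathrm{DC}_\alpha$ fails. $\square$

*Proof of Theorem A.* Take $\delta=\kappa$. Then $M\models$ KM + CC + $\mathrm{DC}_\alpha$ for every ordinal $\alpha$, in particular for every regular cardinal of $M$, while $\mathrm{DC}_{\mathrm{Ord}}$ fails for the formula $\varphi(X,Y,U)$, which has no class quantifiers and the single class parameter $U$. The existence of such a set model is forced by $\mathbb P$, so the consistency of the corresponding theory holds in $V[G]$. Being an arithmetical statement, it holds in $V$. $\square$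

*End of the proof of Theorem C.* The first two sentences were proved in Section 2. By Theorem B, all infinite regular $\delta<\kappa$, as well as $\mathrm{Ord}$, occur as first failures in models of KM + CC. $\square$

## 11. Trading the class parameter for class quantifiers

The failing instance above has no class quantifiers, but it has the class parameter $U$. The parameter can always be removed if class quantifiers are allowed. The trick is to let the first slice of the chain choose the parameter.

**Proposition 17 (KM).** If $\mathrm{DC}_{\mathrm{Ord}}$ fails, it fails for a formula without class parameters.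

*Proof.* Let $\varphi$ with parameter $A$ be a failing instance. Let $\mathrm{good}(B)$ say: $\forall X\exists Y\varphi(X,Y,B)$, and there is no $Z\subseteq\mathrm{Ord}\times V$ with $\varphi(Z\restriction\beta,Z_\beta,B)$ for all $\beta$. So $\mathrm{good}(A)$ holds. For a class $B$ put $B^+=\{\emptyset\}\cup(\{0\}\times B)$; it is nonempty and $B$ can be recovered from it. For a class $X$ put $X'=\{(\beta,y):\beta\in\mathrm{Ord},\ (1+\beta,y)\in X\}$. Let $\varphi'(X,Y)$ say:

> if $X=\emptyset$, then $Y=B^+$ for some good $B$; if $X\neq\emptyset$ and $X_0=B^+$ with $B$ good, then $\varphi(X',Y,B)$.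

Then $\forall X\exists Y\varphi'(X,Y)$: for $X=\emptyset$ take $Y=A^+$; if $X_0=B^+$ with $B$ good, use $\forall X\exists Y\varphi(X,Y,B)$; otherwise any $Y$ works.

Suppose $Z$ were a $\varphi'$-chain of length $\mathrm{Ord}$. Stage $0$ gives $Z_0=B^+$ with $B$ good, so $Z\restriction\gamma\ne\emptyset$ for $\gamma\ge1$, and $(Z\restriction\gamma)_0=B^+$. Since $(Z\restriction(1+\beta))'=Z'\restriction\beta$ and $Z_{1+\beta}=Z'_\beta$, stage $1+\beta$ gives $\varphi(Z'\restriction\beta,Z'_\beta,B)$, for every ordinal $\beta$. This contradicts $\mathrm{good}(B)$. $\square$
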